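# Double stars and the Borel Conjectures in the side-by-side Sacks model

## 1. Sums of sets, the star operation, and very small sets of reals

Everything takes place in $\mathbb R$. Write $\mu$ for Lebesgue measure, and $[\mathbb R]^{<\mathfrak c}$ for the family of sets of reals of size less than $\mathfrak c=2^{\aleph_0}$.

**Definition (sum and star).** For $A,B\subseteq\mathbb R$ let $A+B=\{a+b:a\in A,\ b\in B\}$. For a family $\mathcal J\subseteq\mathcal P(\mathbb R)$ let
$$\mathcal J^{*}=\{A\subseteq\mathbb R:\ A+B\ne\mathbb R\text{ for every }B\in\mathcal J\},\qquad \mathcal J^{**}=(\mathcal J^{*})^{*}.$$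

Always $\mathcal J\subseteq\mathcal J^{**}$: if $A\in\mathcal J$ and $B\in\mathcal J^*$, then $A+B=B+A\neq\mathbb R$. So the question about a given $\mathcal J$ is whether the double star adds anything.

**Example.** Let $\mathcal J$ be the family of bounded sets. For $k>0$ we have $A+[-k,k]\ne\mathbb R$ iff some $z$ satisfies $[z-k,z+k]\cap A=\varnothing$. So $\mathcal J^*$ consists of the sets whose complement contains arbitrarily long intervals. Let now $B$ be unbounded above. The set $A=\mathbb R\setminus\bigcup_{n\ge1}[4^n,4^n+n]$ is in $\mathcal J^*$. Given $z$, pick $b\in B$ with $b>z$; then $z-b<0$, so $z-b\in A$ and $z\in A+B$. Thus $A+B=\mathbb R$ and $B\notin\mathcal J^{**}$. By reflection the same holds if $B$ is unbounded below. Hence $\mathcal J^{**}=\mathcal J$ here.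

**Definition (the two ideals).** $\mathcal M$ is the $\sigma$-ideal of meager sets and $\mathcal N$ the $\sigma$-ideal of Lebesgue null sets. Both contain the countable sets, do not contain $\mathbb R$, and are invariant under translations and under $x\mapsto-x$.

**Example.** The Cantor ternary set $C$ is in both. The ideals are very different, though. If $(r_i)_{i<\omega}$ enumerates the rationals, then
$$G_0=\bigcap_{n}\bigcup_i(r_i-2^{-n-i},\,r_i+2^{-n-i})$$
is a dense $G_\delta$ set, and it is null because the $n$-th union has measure at most $4\cdot2^{-n}$. So $G_0\in\mathcal N\setminus\mathcal M$, and $\mathbb R\setminus G_0\in\mathcal M\setminus\mathcal N$.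

**Definition (strong measure zero).** $X\subseteq\mathbb R$ has strong measure zero if for every sequence $(\varepsilon_n)_{n\in\omega}$ of positive reals there are intervals $I_n$ with $|I_n|<\varepsilon_n$ and $X\subseteq\bigcup_nI_n$. The family of these sets is $\mathcal{SMZ}$.

**Example.** Countable sets are in $\mathcal{SMZ}$: cover the $n$-th point by $I_n$. The Cantor set is null but not in $\mathcal{SMZ}$. Take $\varepsilon_n=3^{-(n+2)}$. Different intervals of stage $n+2$ of the construction are at distance at least $3^{-(n+2)}$, so an interval shorter than $\varepsilon_n$ meets at most one of them and has Cantor measure at most $2^{-(n+2)}$. The sum of these bounds is $1/2$, so such intervals cannot cover $C$.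

**Definition (strongly meager).** $X\subseteq\mathbb R$ is strongly meager if $X+N\neq\mathbb R$ for every $N\in\mathcal N$. The family of these sets is $\mathcal{SM}$.

**Example.** A countable $X$ is strongly meager, since $X+N$ is then null. The Cantor set is not: we have $C+C=[0,2]$, because for $z\in[0,2]$ each ternary digit of $z/2$ is the average of two digits from $\{0,2\}$; so $C+(C+2\mathbb Z)=\mathbb R$, and $C+2\mathbb Z$ is null.

Two known identities link these notions with the star:
$$\mathcal M^*=\mathcal{SMZ},\qquad \mathcal N^*=\mathcal{SM}.\tag{1}$$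
The second is the definition of $\mathcal{SM}$. The first is the Galvin–Mycielski–Solovay theorem, which we use as a known fact.

**Definition (cardinal invariants).** For $\mathcal J\in\{\mathcal M,\mathcal N\}$, $\mathrm{non}(\mathcal J)$ is the least size of a set not in $\mathcal J$; $\mathrm{cof}(\mathcal J)$ is the least size of a base, i.e. of a subfamily $\mathcal B\subseteq\mathcal J$ such that every member of $\mathcal J$ is contained in a member of $\mathcal B$; $\mathrm{cov}(\mathcal J)$ is the least number of members of $\mathcal J$ whose union is $\mathbb R$.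

**Example.** Picking a point outside each member of a base gives a set not in $\mathcal J$, so $\aleph_1\le\mathrm{non}(\mathcal J)\le\mathrm{cof}(\mathcal J)$. Every meager set lies in a meager $F_\sigma$ set and every null set in a null $G_\delta$ set, and there are $\mathfrak c$ of these. So $\mathrm{cof}(\mathcal J)\le\mathfrak c$, and CH gives $\mathrm{cof}(\mathcal J)=\aleph_1$.

**Definition (Borel Conjectures).** BC says that every strong measure zero set is countable. dBC says that every strongly meager set is countable.

**Example.** Since countable sets are in $\mathcal{SMZ}\cap\mathcal{SM}$, BC says that $\mathcal M^*$ is exactly the family of countable sets, and dBC says the same of $\mathcal N^*$. Section 2 shows by hand that both fail under CH.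

## 2. Does $\mathcal J\neq\mathcal J^{**}$ give back a Borel Conjecture?

The following facts are known: $\mathrm{cov}(\mathcal M)=\mathfrak c$ (in particular Martin's Axiom) implies $\mathcal M=\mathcal M^{**}$; $\mathrm{cov}(\mathcal N)=\mathfrak c$ (in particular Martin's Axiom) implies $\mathcal N=\mathcal N^{**}$; BC implies $\mathcal M\ne\mathcal M^{**}$; and dBC implies $\mathcal N\ne\mathcal N^{**}$. The problem, taken from the text listed as "University of Wrocław" (http://poczta-math.uni.wroc.pl/sites/default/files/news_attachment/perkowska.pdf), asks about the converses of the last two. Is $\mathcal M\neq\mathcal M^{**}$ equivalent, provably in ZFC, to BC? Is $\mathcal N\ne\mathcal N^{**}$ equivalent to dBC? The authors conjecture that both answers are negative: it is consistent that $\mathcal M\ne\mathcal M^{**}$ while BC fails, and consistent that $\mathcal N\neq\mathcal N^{**}$ while dBC fails. The conjecture is true, and one model serves for both.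

**Theorem A.** If ZFC is consistent, so is ZFC + "$\mathcal M\ne\mathcal M^{**}$, BC fails, $\mathcal N\ne\mathcal N^{**}$, dBC fails".

**Theorem B.** Let $V\models\mathrm{ZFC}+\mathrm{CH}$ and let $\kappa>\aleph_1$ be a cardinal with $\kappa^\omega=\kappa$ (for instance $\kappa=\aleph_2$). Let $\mathbb P$ be the countable support product of $\kappa$ copies of Sacks forcing. In $V^{\mathbb P}$, cardinals are preserved and:

- (B1) $\mathfrak c=\kappa$ and $\mathrm{cof}(\mathcal M)=\mathrm{cof}(\mathcal N)=\aleph_1$.
- (B2) Every strong measure zero set and every strongly meager set has size $\le\aleph_1$.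
- (B3) There are a strong measure zero set and a strongly meager set of size exactly $\aleph_1$. In particular BC and dBC fail.
- (B4) $[\mathbb R]^{<\mathfrak c}\subseteq\mathcal M^{**}\cap\mathcal N^{**}$, and some $A$ with $|A|=\aleph_1$ satisfies $A\in(\mathcal M^{**}\cap\mathcal N^{**})\setminus(\mathcal M\cup\mathcal N)$. In particular $\mathcal M\ne\mathcal M^{**}$ and $\mathcal N\ne\mathcal N^{**}$.

Theorem A follows from Theorem B with $\kappa=\aleph_2$: Con(ZFC) implies Con(ZFC+CH), and CH gives $\aleph_2^{\omega}=\aleph_2$.

Two cases can be done by hand, and together they show what a counterexample has to look like.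

**The case of BC.** Under BC, $\mathcal M^*$ is the family of countable sets. Let $G_0$ be the null comeager set of Section 1. For countable $B$ the set $G_0+B$ is null, hence not $\mathbb R$. So $G_0\in\mathcal M^{**}\setminus\mathcal M$. Dually, under dBC the set $\mathbb R\setminus G_0$ is in $\mathcal N^{**}\setminus\mathcal N$, since countably many translates of a meager set do not cover $\mathbb R$.

**The case of CH.** Assume CH, let $\mathcal J\in\{\mathcal M,\mathcal N\}$, and let $A\notin\mathcal J$; we show $A\notin\mathcal J^{**}$. Let $\{N_\alpha:\alpha<\omega_1\}$ be a base of $\mathcal J$ and $\mathbb R=\{r_\alpha:\alpha<\omega_1\}$. Recursively choose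
$$z_\alpha\notin\{x_\beta:\beta<\alpha\}+N_\alpha,\qquad x_\alpha\in(r_\alpha-A)\setminus\bigcup_{\beta\le\alpha}(z_\beta-N_\beta).$$
The first choice is possible because $\{x_\beta:\beta<\alpha\}+N_\alpha\in\mathcal J$; the second because $r_\alpha-A\notin\mathcal J$ while the union is in $\mathcal J$. Let $X=\{x_\alpha:\alpha<\omega_1\}$. For all $\gamma,\alpha$ we have $x_\gamma\notin z_\alpha-N_\alpha$: if $\gamma<\alpha$ by the choice of $z_\alpha$, if $\gamma\ge\alpha$ by the choice of $x_\gamma$. So $z_\alpha\notin X+N_\alpha$ for every $\alpha$, and $X\in\mathcal J^*$. But $r_\alpha\in A+x_\alpha$ for every $\alpha$, so $A+X=\mathbb R$ and $A\notin\mathcal J^{**}$. Hence $\mathcal J=\mathcal J^{**}$ under CH. The set $X$ (say for $A=\mathbb R$, with each $x_\alpha$ also chosen outside the countable set $\{x_\beta:\beta<\alpha\}$) shows that BC and dBC fail under CH.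

**Where the argument from BC stops.** A natural plan is to keep $G_0$ as the witness for $\mathcal M\neq\mathcal M^{**}$ in a model where BC fails. Then some uncountable $X$ is in $\mathcal M^*$, and $G_0+X$ is a union of uncountably many null sets. Nothing bounds it any more: the CH case, applied with $A=G_0$, produces $X\in\mathcal{SMZ}$ with $G_0+X=\mathbb R$. So "null" is not a notion of smallness that survives adding uncountable sets $X$. Cardinality is, if there is room below $\mathfrak c$: if $|A|$ and $|X|$ are both bounded by some infinite $\lambda<\mathfrak c$, then $|A+X|\le\lambda<\mathfrak c$. The next section builds on this.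

## 3. A gap between $\aleph_1$ and $\mathfrak c$

We want the members of $\mathcal J^*$ to be of size less than $\mathfrak c$ in a uniform way, and yet to include uncountable sets. The next lemma says which cardinal arithmetic suffices.

**Lemma 1 (ZFC).** Let $\mathcal J\in\{\mathcal M,\mathcal N\}$.

(a) If $\lambda<\mathfrak c$ and every set in $\mathcal J^*$ has size $\le\lambda$, then $[\mathbb R]^{<\mathfrak c}\subseteq\mathcal J^{**}$. If also $\mathrm{non}(\mathcal J)<\mathfrak c$, then $\mathcal J\neq\mathcal J^{**}$.

(b) If $\mathrm{cof}(\mathcal J)=\aleph_1$, then $\mathcal J^*$ contains a set of size $\aleph_1$.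

*Proof.* (a) If $|A|<\mathfrak c$ and $X\in\mathcal J^*$, then $|A+X|\le\max(|A|,\lambda,\omega)<\mathfrak c$, so $A+X\neq\mathbb R$. For the second statement take $A\notin\mathcal J$ with $|A|=\mathrm{non}(\mathcal J)<\mathfrak c$; then $A\in\mathcal J^{**}\setminus\mathcal J$.

(b) This is the CH construction without the target set. Let $\{N_\alpha:\alpha<\omega_1\}$ be a base of $\mathcal J$ and recursively choose
$$z_\alpha\notin\{x_\beta:\beta<\alpha\}+N_\alpha,\qquad x_\alpha\notin\{x_\beta:\beta<\alpha\}\cup\bigcup_{\beta\le\alpha}(z_\beta-N_\beta).$$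
The excluded sets are countable unions of translates and reflections of members of $\mathcal J$, plus a countable set, so they are in $\mathcal J$ and are not $\mathbb R$. Let $X=\{x_\alpha:\alpha<\omega_1\}$; the $x_\alpha$ are distinct. As before $x_\gamma\notin z_\alpha-N_\alpha$ for all $\gamma,\alpha$, so $z_\alpha\notin X+N_\alpha$ for every $\alpha$. Any $N\in\mathcal J$ is contained in some $N_\alpha$, so $X+N\ne\mathbb R$. Hence $X\in\mathcal J^*$. $\square$

**Reduction of Theorem B to (B1) and (B2).** Assume (B1) and (B2) in $V^{\mathbb P}$. Lemma 1(b) and (1) give (B3). By (1) and (B2), Lemma 1(a) applies with $\lambda=\aleph_1<\kappa=\mathfrak c$ to both ideals, which is the first part of (B4). Since $\mathrm{non}(\mathcal J)\le\mathrm{cof}(\mathcal J)=\aleph_1$, there are $A_0\notin\mathcal M$ and $A_1\notin\mathcal N$ of size $\aleph_1$. The set $A=A_0\cup A_1$ has size $\aleph_1<\mathfrak c$, so it is in $\mathcal M^{**}\cap\mathcal N^{**}$, and it is in neither $\mathcal M$ nor $\mathcal N$.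

So the task is to prove preservation of cardinals, (B1), and (B2): *no set of reals of size at least $\aleph_2$ in $V^{\mathbb P}$ is strong measure zero or strongly meager*. The last point is the heart of the matter.

## 4. Perfect trees and their countable support product

**Definition (Sacks forcing).** $\mathbb S$ is the set of perfect trees $T\subseteq2^{<\omega}$ (nonempty, closed under initial segments, and every node has a splitting node above it or equal to it), ordered by inclusion. $[T]$ is the set of branches of $T$. The *rank* of a splitting node is the number of splitting nodes properly below it. Put $T\star\varnothing=T$, and let $T\star(s^\frown i)$ be the set of nodes of $T\star s$ comparable with $\mathrm{stem}(T\star s)^\frown i$.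

For $s\in2^l$ the stem of $T\star s$ is a splitting node of rank $l$, and every splitting node of rank $l$ arises in this way. We have $[T]=\bigsqcup_{s\in2^l}[T\star s]$, and the pieces are relatively clopen: if $h$ exceeds the length of all $2^l-1$ splitting nodes of rank $<l$, then $y\restriction h$ determines the piece containing $y$.

**Example.** In $T=2^{<\omega}$ a node of length $n$ has rank $n$, and $T\star s$ is the set of nodes comparable with $s$. In $T=\{t:t(n)=0\text{ for all odd }n<|t|\}$ the splitting nodes are those of even length, a node of length $2n$ has rank $n$, and $T\star\langle1,0\rangle$ has stem $\langle1,0,0,0\rangle$.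

An intersection of a decreasing sequence of perfect trees need not be perfect: if $T_n$ is the set of nodes comparable with $0^n$, the intersection is a single branch. To take limits we must freeze more and more splitting nodes.

**Definition.** $T'\le_lT$ means that $T'\subseteq T$ and that $T'$ and $T$ have the same splitting nodes of rank $<l$.

**Example.** If $T=2^{<\omega}$, then $T'\le_lT$ iff $T'$ contains all nodes of length $\le l$.

**Lemma 2.** Let $T'\subseteq T$ be perfect trees.

(a) If every splitting node of $T$ of rank $<l$ splits in $T'$, then $T'\le_lT$.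

(b) If $T'\le_lT$, then $T'\le_kT$ for $k\le l$, and $T'\star s\subseteq T\star s$ for $s\in2^l$.

(c) If $T_{l+1}\le_lT_l$ for all $l\ge l_0$, then $T_\omega=\bigcap_{l\ge l_0}T_l$ is in $\mathbb S$, and $T_\omega\le_lT_l$ for $l\ge l_0$.

*Proof.* Let $S$ be the set of splitting nodes of $T$ of rank $<l$, and assume that all of them split in $T'$. Every node splitting in $T'$ splits in $T$. For $\nu\in S$ the $T$-splitting nodes below $\nu$ have smaller rank, so they are in $S$ and split in $T'$. Thus the rank of $\nu$ is the same in $T$ and in $T'$.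

(a) By the last remark, members of $S$ are splitting nodes of $T'$ of rank $<l$. Conversely, let $\nu$ split in $T'$ with $T'$-rank $<l$. If its $T$-rank were $\ge l$, there would be $l$ splitting nodes of $T$ below $\nu$ with $T$-ranks $0,\dots,l-1$. They are in $S$, so they split in $T'$, and $\nu$ would have $T'$-rank $\ge l$. So $\nu\in S$.

(b) The first claim follows from (a). For the second we show by induction on $k\le l$ that $T'\star s\subseteq T\star s$ for $s\in2^k$. Let this hold for $s\in2^k$, $k<l$, and put $\nu=\mathrm{stem}(T\star s)$, $\nu'=\mathrm{stem}(T'\star s)$. The node $\nu'$ splits in $T\star s$, so $\nu\subseteq\nu'$. It has $T'$-rank $k<l$, so $\nu'\in S$, and its $T$-rank is also $k$. The node $\nu$ has $T$-rank $k$ too, so $\nu=\nu'$. Hence $T'\star(s^\frown i)\subseteq T\star(s^\frown i)$.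

(c) Let $l\ge l_0$. A splitting node of $T_l$ of rank $<l$ is a splitting node of $T_{l+1}$ of rank $<l$, hence of rank $<l+1$, and so on. So it splits in all $T_{l'}$, $l'\ge l$, hence in $T_\omega$. Now let $t\in T_\omega$ and choose $l>|t|$, $l\ge l_0$. Some branch of $T_l$ through $t$ passes through a splitting node of rank $l-1$. That node has length $\ge l-1\ge|t|$, so it extends $t$ (or equals it), and it splits in $T_\omega$. So $T_\omega$ is perfect, and $T_\omega\le_lT_l$ by (a). $\square$

**Definition (the product).** For $A\subseteq\kappa$ let $\mathbb P_A$ be the set of functions $p$ with countable domain $\mathrm{dom}\,p\subseteq A$ and values in $\mathbb S$. Put $q\le p$ iff $\mathrm{dom}\,q\supseteq\mathrm{dom}\,p$ and $q(d)\subseteq p(d)$ for $d\in\mathrm{dom}\,p$. Let $\mathbb P=\mathbb P_\kappa\cong\mathbb P_A\times\mathbb P_{\kappa\setminus A}$ and $G_A=G\cap\mathbb P_A$. Let $[p]=\prod_{d\in\mathrm{dom}\,p}[p(d)]$, a compact space which we call a *box*. The generic real at $d$ is $s_d$; so $s_d\in[p(d)]$ if $p\in G$ and $d\in\mathrm{dom}\,p$. We write $s\restriction D$ for $\langle s_d\rangle_{d\in D}$.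

For finite $F\subseteq\mathrm{dom}\,p$ and $\sigma\in(2^l)^F$ let $p\star\sigma$ be $p$ with $p(d)$ replaced by $p(d)\star\sigma(d)$ for $d\in F$. Write $q\le_{F,l}p$ if $q\le p$ and $q(d)\le_lp(d)$ for $d\in F$; by Lemma 2(b), then $q\star\sigma\le p\star\sigma$ for all $\sigma\in(2^l)^F$.

**Example.** Let $p(0)=p(1)=2^{<\omega}$, $F=\{0,1\}$ and $l=1$. There are four $\sigma$'s, and the boxes $[p\star\sigma]$ are the four pairs of half-spaces, according to the first digits of both coordinates.

The conditions $p\star\sigma$, $\sigma\in(2^l)^F$, are predense below $p$. Given $r\le p$, choose for each $d\in F$ a branch of $r(d)$; it is in exactly one $[p(d)\star s]$, and a sufficiently long node of it can be made the lower bound of the stem of a cone of $r(d)$ contained in $p(d)\star s$. Doing this for all $d\in F$ gives a condition below $r$ and below one $p\star\sigma$. Hence if $p\in G$, exactly one $p\star\sigma$ is in $G$, namely the one with $s\restriction\mathrm{dom}\,p\in[p\star\sigma]$.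

**Lemma 3 (amalgamation).** If $c\le p\star\sigma$ with $\sigma\in(2^l)^F$, there is $p'\le_{F,l}p$ with $\mathrm{dom}\,p'=\mathrm{dom}\,c$ and $p'\star\sigma=c$.

*Proof.* The purpose is to strengthen one piece of $p$ and leave all others alone in the coordinates of $F$. Put $p'(d)=c(d)$ for $d\notin F$ and
$$p'(d)=c(d)\cup\bigcup_{s\in2^l,\ s\ne\sigma(d)}p(d)\star s\qquad(d\in F).$$
Let $d\in F$ and let $\nu$ be a splitting node of $p(d)$ of rank $<l$. For each $i$ there is $s\in2^l$ such that all long nodes of $p(d)\star s$ extend $\nu^\frown i$, and $p'(d)$ contains a perfect subtree of $p(d)\star s$. So $\nu$ splits in $p'(d)$, and $p'(d)\le_lp(d)$ by Lemma 2(a). By Lemma 2(b), each $[p'(d)\star s]$ is contained in $[p(d)\star s]$, so $[p'(d)\star\sigma(d)]=[p'(d)]\cap[p(d)\star\sigma(d)]=[c(d)]$. $\square$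

**Lemma 4 (fusion).** Let $q_{l+1}\le_{F_l,l}q_l$ for all $l$, with $F_l\subseteq\mathrm{dom}\,q_l$ finite and increasing and $\bigcup_lF_l=\bigcup_l\mathrm{dom}\,q_l$. Then the coordinatewise intersection $q_\omega$ is a condition below all $q_l$, and $q_\omega\star\sigma\le q_{l+1}\star\sigma$ for $\sigma\in(2^l)^{F_l}$.

*Proof.* Let $d\in\bigcup_l\mathrm{dom}\,q_l$, say $d\in F_{l_0}$. For $l\ge l_0$ we have $q_{l+1}(d)\le_lq_l(d)$, so Lemma 2(c) gives $q_\omega(d)\in\mathbb S$. If $d\in F_l$, we may take $l_0=l$, and then $q_\omega(d)\le_{l+1}q_{l+1}(d)$, hence $q_\omega(d)\star\sigma(d)\subseteq q_{l+1}(d)\star\sigma(d)$ by Lemma 2(b). $\square$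

**Convention (boxes in extensions).** Let $f\in V$ be continuous on a box $[q]$. By compactness $f$ is uniformly continuous: for $\varepsilon>0$ there are a finite $F\subseteq\mathrm{dom}\,q$ and $h<\omega$ such that $|f(y)-f(y')|<\varepsilon$ if $y(d)\restriction h=y'(d)\restriction h$ for $d\in F$. In an extension, $[q]$ denotes the box of all branches there. Ground model points are dense in it, because each node of $q(d)$ lies on a ground model branch. So $f$ has a unique continuous extension, which we again call $f$. Equalities between such functions, and bounds $a\le f\le b$ on a sub-box, persist to the extension by density. A strict bound $f<b$ on a box in $V$ means $\max f<b$ by compactness, so it persists too.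

## 5. Deciding names along a fusion

The first lemma says that a sequence of ground model objects can be read off from countably many generic reals, with few possibilities at each step.

**Lemma 5.** Let $\dot g$ be a $\mathbb P_A$-name and let $p\in\mathbb P_A$ force that $\dot g$ is a function from $\omega$ to $V$. There are $q\le p$ in $\mathbb P_A$ and increasing finite sets $F_l$ with $|F_l|\le l$ and $\bigcup_lF_l=\mathrm{dom}\,q$ such that $q\star\sigma$ decides $\dot g(l)$ for every $l$ and every $\sigma\in(2^l)^{F_l}$.

*Proof.* Fix a surjection $l\mapsto(a_l,b_l)$ from $\omega$ onto $\omega\times\omega$ with $a_l\le l$; it makes sure that every coordinate is eventually frozen. Let $q_0=p$ and $F_0=\varnothing$. Given $q_l$ and $F_l\subseteq\mathrm{dom}\,q_l$, fix an enumeration $\{e^l_k:k<\omega\}$ (with repetitions) of $\mathrm{dom}\,q_l$ if it is nonempty. Run through all $\sigma\in(2^l)^{F_l}$. If $r$ is the current condition (at first $q_l$), choose $c\le r\star\sigma$ deciding $\dot g(l)$, and replace $r$ by $r'\le_{F_l,l}r$ with $r'\star\sigma=c$ (Lemma 3). Later replacements only shrink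 $r'\star\sigma$. Let $q_{l+1}\le_{F_l,l}q_l$ be the result; every $q_{l+1}\star\sigma$ decides $\dot g(l)$. Let $F_{l+1}=F_l\cup\{e^{a_l}_{b_l}\}$, or $F_{l+1}=F_l$ if $\mathrm{dom}\,q_{a_l}=\varnothing$. Since $a_l\le l$, $F_{l+1}\subseteq\mathrm{dom}\,q_{l+1}$; since every pair $(a,b)$ occurs, $\bigcup F_l=\bigcup\mathrm{dom}\,q_l$. Let $q=q_\omega$. By Lemma 4, $q\star\sigma\le q_{l+1}\star\sigma$ decides $\dot g(l)$. $\square$

In particular, if $q\in G$, then $\dot g(l)$ is the value decided by the $q\star\sigma$ with $s\restriction\mathrm{dom}\,q\in[q\star\sigma]$. So $q$ forces that $\dot g$ is computed from $s\restriction\mathrm{dom}\,q$ by a function in $V$.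

**Lemma 6 (Sacks property).** For $\dot g,p$ as in Lemma 5 there are $q\le p$ in $\mathbb P_A$ and $(Z_n)_n\in V$ with $|Z_n|\le n+1$ and $q\Vdash\forall n\ \dot g(n)\in Z_n$.

*Proof.* Choose $0=n_0<n_1<\dots$ with $n_l+1\ge2^{l^2}$. Apply Lemma 5 to the function $l\mapsto\dot g\restriction n_{l+1}$. At $l$ there are at most $2^{l|F_l|}\le2^{l^2}$ decided values. For $n\in[n_l,n_{l+1})$ let $Z_n$ be the set of values at $n$ of these candidates; then $|Z_n|\le2^{l^2}\le n_l+1\le n+1$. $\square$

If $\varphi$ is a property, defined in $V$, such that $q\Vdash\varphi(n,\dot g(n))$ for all $n$, we may remove from $Z_n$ all elements violating $\varphi$. The set $Z_n$ stays nonempty and may be listed, with repetitions, as exactly $n+1$ elements. We call this *trimming*.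

**Lemma 7 (continuous reading).** If $\dot x$ is a $\mathbb P_A$-name for an element of $[0,1]$ and $p\in\mathbb P_A$, there are $q\le p$ in $\mathbb P_A$ and a continuous $f:[q]\to[0,1]$ in $V$ with $q\Vdash\dot x=f(s\restriction\mathrm{dom}\,q)$.

*Proof.* Apply Lemma 5 to $l\mapsto\lfloor2^l\dot x\rfloor$. For $\sigma\in(2^l)^{F_l}$ we get $q\star\sigma\Vdash\dot x\in I_\sigma$, where $I_\sigma$ is the intersection of $[0,1]$ with a closed interval of length $2^{-l}$. For $y\in[q]$ let $\sigma_l(y)$ be the $\sigma\in(2^l)^{F_l}$ with $y\in[q\star\sigma]$. The conditions $q\star\sigma_l(y)$ decrease in $l$, and the $l$-th one forces $\dot x\in I_{\sigma_k(y)}$ for all $k\le l$. So the compact sets $I_{\sigma_l(y)}$ have the finite intersection property; let $f(y)$ be their unique common point. As $f$ maps the clopen set $[q\star\sigma]$ into $I_\sigma$, $f$ is continuous. In an extension $f$ still maps $[q\star\sigma]$ into $I_\sigma$. So if $q\in G$, then $\dot x$ and $f(s\restriction\mathrm{dom}\,q)$ are in the same $I_\sigma$ at each level $l$, hence equal. $\square$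

## 6. Cardinals, the continuum, and both cofinalities

**Proposition 8.** In $V[G]$ cardinals are preserved, $\mathfrak c=\kappa$, and $\mathrm{cof}(\mathcal N)=\mathrm{cof}(\mathcal M)=\aleph_1$. So (B1) holds.

*Proof.*

**Cardinals.** If $\dot g:\omega\to\omega_1$, Lemma 6 puts its range into the countable set $\bigcup_nZ_n\in V$, so $\omega_1$ is preserved. Next, $\mathbb P$ has the $\aleph_2$-chain condition. Recall that under CH every family of $\aleph_2$ countable sets has a subfamily of size $\aleph_2$ that is a $\Delta$-system. So among $\aleph_2$ conditions we find $\aleph_2$ whose domains form a $\Delta$-system with root $R$. As $|\mathbb S^R|\le\aleph_1$ by CH, two of them agree on $R$, and their union is a condition. So cardinals $\ge\aleph_2$ are preserved.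

**The continuum.** By Lemma 7 and density every real of $[0,1]\cap V[G]$ is given by a pair $(q,f)\in V$. There are $\kappa^\omega=\kappa$ such pairs, so $\mathfrak c\le\kappa$. The reals $s_d$, $d<\kappa$, are pairwise distinct by density, so $\mathfrak c=\kappa$.

**The null ideal.** We show that each null set of $V[G]$ is contained in a null set coded in $V$. Let $N\in V[G]$ be null. There is a sequence of rational intervals $(I_i)$ with $\sum|I_i|<1$ covering each point of $N$ infinitely often (cover $N$ with total length $<2^{-k-1}$ for each $k$ and merge the covers). Choose $0=i_0<i_1<\dots$ with $\sum_{i\ge i_m}|I_i|<4^{-m}$, and let $C_m=\bigcup_{i_m\le i<i_{m+1}}I_i$. Then $\mu(C_m)<4^{-m}$ and $N\subseteq\bigcap_n\bigcup_{m\ge n}C_m$. By Lemma 6 (applied to codes for the $C_m$, with trimming) there is $(Z_m)\in V$ with $C_m\in Z_m$, $|Z_m|\le m+1$, all members of $Z_m$ being finite unions of rational intervals of measure $<4^{-m}$. Then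
$$N\subseteq\bigcap_n\bigcup_{m\ge n}\bigcup Z_m,$$
and this set is null since $\sum_m(m+1)4^{-m}<\infty$. By CH there are only $\aleph_1$ such sequences in $V$, so $\mathrm{cof}(\mathcal N)\le\aleph_1$; and $\mathrm{cof}(\mathcal N)\ge\aleph_1$ always.

**The meager ideal.** Again we find a cover coded in $V$. Let $(O_k)_{k<\omega}\in V$ enumerate the nonempty open intervals with rational endpoints. In $V[G]$ let $M\subseteq\bigcup_nF_n$ with $F_n$ closed nowhere dense and increasing, and choose $h:\omega\times\omega\to\omega$ with $O_{h(k,n)}\subseteq O_k\setminus F_n$. By Lemma 6 there is $H\in V$ with $h\le H$ (take maxima of the finite sets of candidates). For each $n$ put, in $V$, $B_0=n$, $B_{i+1}=\max(\{B_i\}\cup\{H(k,n):k\le B_i\})$, and $\beta(n)=B_{n+1}$.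

Apply Lemma 6 with trimming to $n\mapsto h(\cdot,n)\restriction\{0,\dots,\beta(n)\}$. This gives in $V$ sets $Z_n=\{e_0,\dots,e_n\}$ (the $e_i$ depend on $n$) containing this restriction, where each $e_i:\{0,\dots,\beta(n)\}\to\omega$ satisfies $O_{e_i(k)}\subseteq O_k$ and $e_i(k)\le H(k,n)$. We let all candidates act one after the other. For $k\le n$ put $k_0=k$ and $k_{i+1}=e_i(k_i)$ for $i\le n$. This is defined, since inductively $k_i\le B_i\le\beta(n)$: $k_0\le n=B_0$, and $k_{i+1}\le H(k_i,n)\le B_{i+1}$. Let $k'(k,n)=k_{n+1}$. Then $O_{k'(k,n)}\subseteq O_k$. If $e_i$ is the true restriction, then $O_{k'(k,n)}\subseteq O_{k_{i+1}}=O_{h(k_i,n)}$ is disjoint from $F_n$.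

Put $U_n=\bigcup_{k\le n}O_{k'(k,n)}$, which is coded in $V$; then $U_n\cap F_n=\varnothing$. For each $n_0$ the open set $\bigcup_{n\ge n_0}U_n$ meets every $O_k$ (take $n\ge k,n_0$), so it is dense. Any $x\in M$ is in $F_n$ for all large $n$, so
$$M\subseteq\bigcup_{n_0}\bigcap_{n\ge n_0}(\mathbb R\setminus U_n),$$
a meager set coded in $V$. There are $\aleph_1$ codes, so $\mathrm{cof}(\mathcal M)=\aleph_1$. $\square$

## 7. The generic reals themselves, and where naive pruning breaks

Before treating arbitrary sets of size $\aleph_2$ in (B2), take the most obvious large set. For $y\in2^\omega$ let $x(y)=\sum_ny(n)4^{-n-1}$, and in $V[G]$ let $X=\{x(s_\xi):\xi<\kappa\}$. Why is $X$ not strong measure zero?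

The function $x$ has clean cells: for every $n$,
$$\lfloor4^nx(y)\rfloor=\sum_{k<n}y(k)4^{n-k-1},$$
since the remaining tail is at most $\sum_{i\ge0}4^{-i-1}=1/3$. So this integer depends only on $y\restriction n$, and distinct strings give distinct integers; write $b_\tau$ for the integer of $\tau\in2^n$. Let $0=n_0<n_1<\dots$, to be fixed, put $L_l=4^{n_{l+1}}$, and suppose that $r$ forces $X\subseteq\bigcup_l\dot I_l$ for open intervals with rational endpoints and $|\dot I_l|<1/L_l$. By Lemma 5 there is $r'\le r$ with countable domain $A$ forcing that $(\dot I_l)_l$ is computed from $s\restriction A$ by a function in $V$. Pick $\xi\in\kappa\setminus A$. Then $(I_l)\in V[G_A]$, and $s_\xi$ is generic over $V[G_A]$ for the forcing $\mathbb S$ of $V$.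

**First attempt.** In $V[G_A]$ let $\mathrm{Bad}_l$ be the set of $\tau\in2^{n_{l+1}}$ for which the cell $[\frac{b_\tau}{L_l},\frac{b_\tau+1}{L_l})$ meets $I_l$. An interval shorter than $1/L_l$ meets at most two of the cells $[\frac b{L_l},\frac{b+1}{L_l})$, $b\in\mathbb Z$, so $|\mathrm{Bad}_l|\le2$. If $n_{l+1}\ge n_l+2$, each node of length $n_l$ has at least four extensions of length $n_{l+1}$, and at least two of them are not bad. So the set of branches which avoid all $\mathrm{Bad}_l$ is a perfect set $[u^*]$, and $x(y)\notin\bigcup_lI_l$ for $y\in[u^*]$. We would like to strengthen the condition by putting $u^*$ at coordinate $\xi$.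

This is the exact point of failure: $u^*$ is defined from $(I_l)$, so it is a tree in $V[G_A]$, while the trees in a condition of $\mathbb P$ must be in $V$. We need a single $u\in V$ that avoids the bad nodes whatever they turn out to be.

**Repair.** By Lemma 6 for $\mathbb P_A$ there are $w\le r'$ in $\mathbb P_A$ and $(Z_l)\in V$ with $w\Vdash\mathrm{Bad}_l\in Z_l$, $|Z_l|\le l+1$, each member of $Z_l$ having at most two elements. Remove *all* candidates. This removes up to $2(l+1)$ nodes at level $n_{l+1}$, which would already exhaust four extensions when $l=1$; but nothing prevents us from choosing $n_{l+1}$ beforehand with $2^{n_{l+1}-n_l}\ge2l+4$. Then each node of length $n_l$ keeps at least two extensions, and $\{y:\forall l\ y\restriction n_{l+1}\notin\bigcup Z_l\}=[u]$ for a perfect tree $u\in V$. The condition $w\cup\{(\xi,u)\}$ is below $r$ and forces $x(s_\xi)\notin\bigcup_l\dot I_l$, a contradiction.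

So the mechanism is: isolate a coordinate that the adversary does not see, cut the values of the real into widely branching cells, and beat the uncertainty about $V[G_A]$ with the Sacks property. In the general case the real $\dot x_\xi$ is an arbitrary continuous function of countably many generic reals, some of which the adversary does see. Sections 8 to 10 recover enough of the cell structure for that.

## 8. $\aleph_2$ names of one shape

From here to the end we prove (B2). Let $X\subseteq\mathbb R$ in $V[G]$ have size $\ge\aleph_2$. Some $X\cap[k,k+1]$ with $k\in\mathbb Z$ has size $\ge\aleph_2$. Both $\mathcal{SMZ}$ and $\mathcal{SM}$ are closed under subsets and translations, so we may assume $X\subseteq[0,1]$. So let $p_0$ force that $\dot X\subseteq[0,1]$, and that $\dot x_\xi\in\dot X$ ($\xi<\omega_2$) are pairwise distinct. We shall find a condition below $p_0$ forcing $\dot X\notin\mathcal{SMZ}$ and $\dot X\notin\mathcal{SM}$. As $p_0$ may be replaced by any stronger condition, this proves (B2) by density.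

**Step 1: making the names isomorphic.** By Lemma 7 choose $p_\xi\le p_0$ with countable domain $D_\xi$ and continuous $f_\xi:[p_\xi]\to[0,1]$ in $V$ with $p_\xi\Vdash\dot x_\xi=f_\xi(s\restriction D_\xi)$. By CH and the $\Delta$-system lemma there are $\Xi\in[\omega_2]^{\omega_2}$ and $R$ with $D_\xi\cap D_\eta=R$ for $\xi\neq\eta$ in $\Xi$. (If $\aleph_2$ many $D_\xi$ coincide, this holds with $D_\xi=R$.) Let $e_\xi:\delta_\xi\to D_\xi$ be the increasing enumeration, $\delta_\xi<\omega_1$. The object
$$\Bigl(\delta_\xi,\ e_\xi^{-1}[R],\ p_\xi\circ e_\xi,\ \text{the function on }\textstyle\prod_{i<\delta_\xi}[p_\xi(e_\xi(i))]\text{ corresponding to }f_\xi\Bigr)$$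
has at most $\aleph_1\cdot2^{\aleph_0}\cdot(2^{\aleph_0})^{\aleph_0}\cdot2^{\aleph_0}=\aleph_1$ possible values, so after thinning $\Xi$ it is constant. Fix $\xi_0\in\Xi$ and write
$$D=D_{\xi_0},\quad p=p_{\xi_0},\quad f=f_{\xi_0},\quad\theta_\xi=e_\xi\circ e_{\xi_0}^{-1}:D\to D_\xi .$$
Then $\theta_\xi$ is the identity on $R$, because $e_\xi$ and $e_{\xi_0}$ enumerate $R$ increasingly along the same set of indices. Also $p_\xi\circ\theta_\xi=p$ and $f_\xi(y)=f(y\circ\theta_\xi)$.

Put $E=D\setminus R$ and $E_\xi=\theta_\xi[E]=D_\xi\setminus R$; the $E_\xi$ ($\xi\in\Xi$) are pairwise disjoint. For $q\le p$ with domain $D$ put $q^\xi=q\circ\theta_\xi^{-1}$. Then $q^\xi\le p_\xi$ and $q^\xi\restriction R=q\restriction R$. Since $\mathrm{dom}\,p_0\subseteq D_\xi$ for all $\xi\in\Xi$, we have $\mathrm{dom}\,p_0\subseteq R$ and $p\restriction R\le p_0$. For $t$ on $R$ and $y$ on $E$ we write $f(t,y)$ for $f(t\cup y)$, and similarly for other decompositions of $D$.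

**Step 2: distinctness as a property of $f$.** We translate "the $\dot x_\xi$ are distinct" into the following statement.

(2) *For all $r\le p\restriction R$ and $u,v\le p\restriction E$ (with domains $R,E,E$) there are $t\in[r]$, $y\in[u]$, $y'\in[v]$ with $f(t,y)\ne f(t,y')$.* In particular $E\neq\varnothing$.

Suppose (2) fails for $r,u,v$. Take $\xi\ne\eta$ in $\Xi$. The condition $r\cup u\circ\theta_\xi^{-1}\cup v\circ\theta_\eta^{-1}$ is below $p_\xi$ and below $p_\eta$. So it forces $\dot x_\xi=f(t,y)$ and $\dot x_\eta=f(t,y')$ with $t=s\restriction R\in[r]$, $y=(s\restriction E_\xi)\circ\theta_\xi\in[u]$, $y'=(s\restriction E_\eta)\circ\theta_\eta\in[v]$. The equality $f(t,y)=f(t,y')$ on $[r]\times[u]\times[v]$ persists to the extension, so $\dot x_\xi=\dot x_\eta$ is forced, a contradiction. If $E$ were empty, $y$ and $y'$ would both be empty and (2) would fail.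

## 9. A single coordinate on which $f$ depends everywhere

Property (2) says that $f$ depends on the coordinates in $E$ jointly. To use one Sacks real as in Section 7, we need dependence on one coordinate, and on every sub-box.

**Example.** Let $R=\{0\}$, $E=\{1,2\}$, all trees of $p$ full, and let $f(y)=x(y(1))$ if $y(0)$ starts with $0$ and $f(y)=x(y(2))$ otherwise, with $x$ from Section 7. Then (2) holds: take $t\in[r]$ and $y\in[u],y'\in[v]$ which differ at both coordinates. But neither coordinate matters everywhere: on the part where $y(0)$ starts with $1$, $f$ does not depend on coordinate $1$. We must first pass to the part where $y(0)$ starts with $0$; then coordinate $1$ matters on every sub-box.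

**Lemma 9.** There are $\alpha\in E$ and $q\le p$ with domain $D$ such that, with $D'=D\setminus\{\alpha\}$:

(3) for all $w\le q\restriction D'$ (with domain $D'$) and $u,v\le q(\alpha)$ there are $t\in[w]$, $y\in[u]$, $y'\in[v]$ with $f(t,y)\neq f(t,y')$.

*Proof.* Suppose not. Then for each $\alpha\in E$ and each $q\le p$ with domain $D$ there are $w\le q\restriction D'$ and $u,v\le q(\alpha)$ with $f(t,y)=f(t,y')$ for all $t\in[w]$, $y\in[u]$, $y'\in[v]$. Fixing $y'\in[v]$, we see that $f(t,y)=f(t,y')$ does not depend on $y\in[u]$. So on $[w]\times[u]$ the function $f$ is independent of coordinate $\alpha$. Hence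
$$\mathcal D_\alpha=\{q'\le p:\ \mathrm{dom}\,q'=D,\ f\restriction[q']\text{ is independent of coordinate }\alpha\}$$
is dense below $p$ among conditions with domain $D$, and closed downward among them.

We fuse over all $\alpha\in E$. Let $D=\{d_i:i<|D|\}$, $F_l=\{d_i:i<\min(l,|D|)\}$ and $q_0=p$. If $l<|D|$ and $d_l\in E$, use Lemma 3 successively for all $\sigma\in(2^l)^{F_l}$, each time with some $c\in\mathcal D_{d_l}$, to get $q_{l+1}\le_{F_l,l}q_l$ with domain $D$ and all $q_{l+1}\star\sigma\in\mathcal D_{d_l}$; later shrinking does no harm by downward closure. Otherwise let $q_{l+1}=q_l$. Let $q_\omega$ be the fusion.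

Two points of $[q_\omega]$ that differ only at $d_l\in E$ agree on $F_l$, as $d_l\notin F_l$. So they lie in the same $[q_{l+1}\star\sigma]$, and $f$ agrees on them. Hence $f\restriction[q_\omega]$ is unchanged by changing finitely many coordinates in $E$. By continuity it is unchanged by changing all coordinates in $E$, since a point with all $E$-coordinates changed is a limit of points with finitely many of them changed. This contradicts (2) for $r=q_\omega\restriction R$ and $u=v=q_\omega\restriction E$. $\square$

Fix $\alpha$ and $q$ from Lemma 9. Enumerate $D'=\{d_i:i<|D'|\}$, and from now on let $F_l=\{d_i:i<\min(l,|D'|)\}$. So $|F_l|\le l$, and there are at most $2^{l^2}$ elements of $(2^l)^{F_l}$.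

## 10. Cells: a covering lemma for integers, and a separated subtree

For the strongly meager half we must produce a null set $N$ with $\dot X+N=\mathbb R$. Discretize with mesh $1/L$: if a real $x$ may be moved into any of several cells $b\in B$, we want a small set $W$ of integers such that every target $c$ is reached, i.e. $c-b\in W$ for some $b\in B$. With one cell, $B=\{b\}$, the set $W$ has to contain $c-b$ for all targets $|c|\le mL$, so $2|W|/L>4m$, which is useless. In general all targets lie in $W+B$, so $2mL+1\le|W||B|$, and $2|W|/L<\eta$ requires $|B|>4m/\eta$. The next lemma says that a bound on $|B|$ not depending on $L$ suffices, whatever $B$ looks like.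

**Lemma 10.** For $0<\eta\le1$ and an integer $m\ge1$ there is $K=K(\eta,m)\ge1$ such that for all integers $L\ge1$ and all $B\subseteq\{0,\dots,L\}$ with $|B|\ge K$ there is a finite $W\subseteq\mathbb Z$ with $2|W|/L<\eta$ such that for each integer $c$ with $|c|\le mL$ there is $b\in B$ with $c-b\in W$.

*Proof.* Let $\theta=\eta/(16m)$ and choose $K\ge1$ with $6m(1-\theta)^K<\eta/2$. Let $C=\{c\in\mathbb Z:|c|\le mL\}$, so $|C|=2mL+1\le3mL$. Let $H=\{c-b:c\in C,\ 0\le b\le L\}$, so $|H|\le(2m+1)L+1\le4mL$. Choose $W_0\subseteq H$ at random, each element independently with probability $\theta$. For $c\in C$ the set $c-B\subseteq H$ has at least $K$ elements, so it misses $W_0$ with probability at most $(1-\theta)^K$. So the expectation of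
$$|W_0|+|\{c\in C:(c-B)\cap W_0=\varnothing\}|$$
is at most $4mL\theta+3mL(1-\theta)^K$. Fix $W_0$ for which the sum is at most this value. Fix $b_0\in B$, and add $c-b_0$ to $W_0$ for each $c\in C$ with $(c-B)\cap W_0=\varnothing$. This gives $W$, and each $c\in C$ has some $b\in B$ with $c-b\in W$. Moreover $2|W|/L\le8m\theta+6m(1-\theta)^K<\eta/2+\eta/2=\eta$. $\square$

For $W$ as in Lemma 10 put $U(W,L)=\bigcup_{a\in W}\bigl(\frac{a-1}L,\frac{a+1}L\bigr)$, an open set of measure at most $2|W|/L<\eta$. The passage from integers back to reals is the following remark.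

(4) *If $\lfloor Lz\rfloor=c$, $\lfloor Lx\rfloor=b$ and $c-b\in W$, then $z-x\in U(W,L)$*, since $Lz-Lx\in(c-b-1,\,c-b+1)$.

Now fix the branching numbers. Define recursively
$$J_l=\prod_{i<l}\{0,\dots,K_i-1\},\qquad\eta_l=\frac{2^{-l}}{2^{l^2}|J_l|},\qquad K_l=\max\bigl(2l+4,\ K(\eta_l,l+1)\bigr).$$
The term $2l+4$ is the one from Section 7. The other term allows Lemma 10 with error $\eta_l$ and range $l+1$.

The next lemma recovers the cell structure. In Section 7 the trees $T_j$ were cones of $2^{<\omega}$, $L_l$ was $4^{n_{l+1}}$, and $b$ was the integer $b_\tau$. Now the cell is allowed to depend on the finite information $\sigma$ about the other coordinates.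

**Lemma 11.** There are $\hat q\le q$ with domain $D$, integers $L_l\ge1$, and perfect trees $T_j\subseteq\hat q(\alpha)$ for $j\in\bigcup_lJ_l$, such that:

- $T_\varnothing=\hat q(\alpha)$, and $[T_j]=\bigsqcup_{i<K_l}[T_{j^\frown i}]$ for $j\in J_l$; stems of $T_j$, $j\in J_l$, have length $\ge l$. So assigning to a branch its path through the $T_j$ is a homeomorphism of $[\hat q(\alpha)]$ onto $\prod_l\{0,\dots,K_l-1\}$.
- For $l<\omega$, $\sigma\in(2^l)^{F_l}$ and $j\in J_l$ there are *distinct* integers $b_{\sigma,j}(i)\in\{0,\dots,L_l\}$ ($i<K_l$) such that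
$$\lfloor L_lf(t,y)\rfloor=b_{\sigma,j}(i)\quad\text{for all }t\in[(\hat q\restriction D')\star\sigma]\text{ and }y\in[T_{j^\frown i}].\tag{5}$$

*Proof.* We build $w_l\in\mathbb P_{D'}$ with domain $D'$ and $w_{l+1}\le_{F_l,l}w_l$, and trees $T^l_j$ ($j\in J_l$) with pairwise disjoint $[T^l_j]$, starting from $w_0=q\restriction D'$ and $T^0_\varnothing=q(\alpha)$. At stage $l$ choose, for each $j\in J_l$, perfect subtrees $S_{j^\frown i}$ ($i<K_l$) of $T^l_j$ with pairwise disjoint branch sets and stems of length $\ge l+1$. Let $w$ denote the current condition, at first $w=w_l$. The trees $S_{j^\frown i}$ will also be shrunk.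

**Step 1: separating the images of the $K_l$ successors.** Run through all $(\sigma,j,\{i,i'\})$ with $\sigma\in(2^l)^{F_l}$, $j\in J_l$, $i\ne i'<K_l$. By (3) there are $t\in[w\star\sigma]$, $y\in[S_{j^\frown i}]$, $y'\in[S_{j^\frown i'}]$ with $f(t,y)\neq f(t,y')$. By continuity we can shrink $w\star\sigma$, $S_{j^\frown i}$ and $S_{j^\frown i'}$ to box neighborhoods of these points so small that on the two resulting boxes $f$ stays within a third of $|f(t,y)-f(t,y')|$ from $f(t,y)$ and $f(t,y')$, respectively. The shrinking of $w\star\sigma$ is carried out by Lemma 3, so the new $w$ is $\le_{F_l,l}$ the old one and still has domain $D'$. Now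
$$f\bigl[[w\star\sigma]\times[S_{j^\frown i}]\bigr]\cap f\bigl[[w\star\sigma]\times[S_{j^\frown i'}]\bigr]=\varnothing,$$
and this persists under further shrinking. When all triples are done, let $\rho>0$ be the least distance between two such compact images, over the finitely many triples, and pick an integer $L_l>1/\rho$.

**Step 2: making the floor constant.** Run through all $(\sigma,j,i)$. The box $[w\star\sigma]\times[S_{j^\frown i}]$ contains a point with $L_lf\notin\mathbb Z$. Otherwise $f$ takes finitely many values on the box, so by continuity it is constant on a sub-box, contradicting (3). Around such a point $\lfloor L_lf\rfloor$ is constant, so we may shrink $w\star\sigma$ (by Lemma 3) and $S_{j^\frown i}$ so that $\lfloor L_lf\rfloor$ is constant on the box. Call the value $b_{\sigma,j}(i)$. It is in $\{0,\dots,L_l\}$ because $0\le f\le1$. For $i\ne i'$ these values differ: values of $f$ in the two images differ by at least $\rho>1/L_l$, while two reals with the same $\lfloor L_l\,\cdot\rfloor$ differ by less than $1/L_l$.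

**Step 3: the limit.** Let $w_{l+1}$ and $T^{l+1}_{j^\frown i}$ be the final $w$ and $S_{j^\frown i}$. Let $\hat q\restriction D'$ be the fusion of the $w_l$ (Lemma 4), and let $\hat q(\alpha)$ be the tree of the closed set $P=\bigcap_l\bigcup_{j\in J_l}[T^l_j]$. A point of $P$ determines a path through the $T^l_j$, by disjointness. Conversely, along a path the sets $[T^l_j]$ are nested, nonempty and compact, and their stems grow, so they have exactly one common point. So $P$ is homeomorphic to $\prod_l\{0,\dots,K_l-1\}$; as $K_l\ge2$, it is perfect. Let $T_j$ be the tree of $[T^l_j]\cap P$ for $j\in J_l$; it is perfect for the same reason. A point of $P\cap[T^l_j]$ is in some $[T^{l+1}_{j'^\frown i}]\subseteq[T^l_{j'}]$, and disjointness gives $j'=j$; so $[T_j]=\bigsqcup_i[T_{j^\frown i}]$. Finally (5) holds because $(\hat q\restriction D')\star\sigma\le w_{l+1}\star\sigma$ by Lemma 4 and $T_{j^\frown i}\subseteq T^{l+1}_{j^\frown i}$. $\square$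

**Persistence.** Property (5) says that $b_{\sigma,j}(i)/L_l\le f<(b_{\sigma,j}(i)+1)/L_l$ on a box, so it persists to extensions. By compactness there is $h$ such that for $y\in[\hat q(\alpha)]$ the node $y\restriction h$ determines the $j\in J_l$ with $y\in[T_j]$. So the partition of $[\hat q(\alpha)]$ into the $[T_j]$, $j\in J_l$, is given by a partition of a finite level of the tree $\hat q(\alpha)$, and it persists too. For $y\in[\hat q(\alpha)]$, in $V$ or in an extension, let $j_l(y)\in J_l$ be the $j\in J_l$ with $y\in[T_j]$.

**The null set.** For $l,\sigma,j$ as in (5) let $W_{\sigma,j}$ be given by Lemma 10 for $L=L_l$, $B=\{b_{\sigma,j}(i):i<K_l\}$, $\eta=\eta_l$, $m=l+1$. This is allowed, as the $b_{\sigma,j}(i)$ are distinct and so $|B|=K_l\ge K(\eta_l,l+1)$. Let $U_{\sigma,j}=U(W_{\sigma,j},L_l)$ and $U_l=\bigcup_{\sigma,j}U_{\sigma,j}$. There are at most $2^{l^2}|J_l|$ pairs $(\sigma,j)$, so $\mu(U_l)\le2^{l^2}|J_l|\eta_l=2^{-l}$, and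
$$N=\bigcap_n\bigcup_{l\ge n}U_l$$
is a null set in $V[G]$, coded in $V$.

## 11. A coordinate the adversary does not see

Both remaining arguments are by contradiction. An adversary offers a sequence $\dot a$ of ground model objects: the intervals of a cover, or the approximations to a real $\dot z$. We choose $\xi$ so that $\dot a$ and all coordinates of $\dot x_\xi$ except one live in a model that does not contain the remaining coordinate.

Note $\hat q\restriction R\le p\restriction R\le p_0$. Let $r\le\hat q\restriction R$, and let $\dot a$ be a $\mathbb P$-name for a function from $\omega$ to $V$. By Lemma 5 there is $r'\le r$ with countable domain $A\supseteq R$ such that $r'$ forces $\dot a$ to be computed from $s\restriction A$ by a function in $V$. The $E_\xi$ are pairwise disjoint and $A$ is countable, so we can fix $\xi\in\Xi$ with $E_\xi\cap A=\varnothing$. Let $\alpha_\xi=\theta_\xi(\alpha)\in E_\xi$, $Q=\kappa\setminus\{\alpha_\xi\}$ and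
$$w_0=r'\cup\hat q^\xi\restriction(E_\xi\setminus\{\alpha_\xi\})\in\mathbb P_Q.$$

(6) *Let $w\le w_0$ in $\mathbb P_Q$ and let $u\le\hat q(\alpha)$ in $\mathbb S$. Then $w\cup\{(\alpha_\xi,u)\}$ is below $r$ and forces $\dot x_\xi\in\dot X$, $s_{\alpha_\xi}\in[u]$ and $\dot x_\xi=f(t,s_{\alpha_\xi})$, where $t=(s\restriction\theta_\xi[D'])\circ\theta_\xi\in[\hat q\restriction D']$.*

Indeed, the condition is below $r'$. It is also below $\hat q^\xi$: on $R$ because $r'\le\hat q\restriction R=\hat q^\xi\restriction R$; on $E_\xi\setminus\{\alpha_\xi\}$ by the choice of $w_0$; at $\alpha_\xi$ because $u\le\hat q(\alpha)=\hat q^\xi(\alpha_\xi)$. Since $\hat q^\xi\le p_\xi\le p_0$, it forces $\dot x_\xi=f_\xi(s\restriction D_\xi)=f((s\restriction D_\xi)\circ\theta_\xi)=f(t,s_{\alpha_\xi})$ and $\dot x_\xi\in\dot X$.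

If $w_0\in G_Q$, then both $t$ and the value $a$ of $\dot a$ belong to $V[G_Q]$, since $\theta_\xi[D']=D_\xi\setminus\{\alpha_\xi\}\subseteq Q$ and $A\subseteq Q$. In $V[G_Q]$ let $\sigma_l$ be the unique $\sigma\in(2^l)^{F_l}$ with $t\in[(\hat q\restriction D')\star\sigma]$. By (5), the cell of $\dot x_\xi$ at level $l$ is then $b_{\sigma_l,j}(i)$, where $j^\frown i=j_{l+1}(s_{\alpha_\xi})$. So $V[G_Q]$ knows the list of possible cells, and $s_{\alpha_\xi}$ chooses among them.

## 12. Large sets escape thin covers

**Proposition 12.** $\hat q\restriction R\Vdash\dot X\notin\mathcal{SMZ}$.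

*Proof.* Suppose $r\le\hat q\restriction R$ forces $\dot X\in\mathcal{SMZ}$. Then $r\Vdash\dot X\subseteq\bigcup_l\dot I_l$ for names of intervals with $|\dot I_l|<1/L_l$. Enlarging slightly, we may assume that the $\dot I_l$ are open with rational endpoints. Apply Section 11 with $\dot a(l)=\dot I_l$, given by its endpoints.

**Step 1: the bad successors.** In $V[G_Q]$, with $w_0\in G_Q$, let
$$\mathrm{Bad}_l=\Bigl\{j^\frown i\in J_{l+1}:\ \bigl[\tfrac{b_{\sigma_l,j}(i)}{L_l},\tfrac{b_{\sigma_l,j}(i)+1}{L_l}\bigr)\cap I_l\neq\varnothing\Bigr\}.$$
An interval of length $<1/L_l$ meets at most two cells $[\frac b{L_l},\frac{b+1}{L_l})$, $b\in\mathbb Z$, and the $b_{\sigma_l,j}(i)$ ($i<K_l$) are distinct. So each $j\in J_l$ has at most two $i$ with $j^\frown i\in\mathrm{Bad}_l$.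

**Step 2: a tree in $V$ avoiding all candidates.** By Lemma 6 for $\mathbb P_Q$, with trimming, there are $w\le w_0$ in $\mathbb P_Q$ and $(Z_l)\in V$ with $w\Vdash\mathrm{Bad}_l\in Z_l$ and $|Z_l|\le l+1$, every member of $Z_l$ being a subset of $J_{l+1}$ that contains at most two $j^\frown i$ for each $j\in J_l$. Then every $j\in J_l$ has at least $K_l-2(l+1)\ge2$ values $i$ with $j^\frown i\notin\bigcup Z_l$. So
$$\{y\in[\hat q(\alpha)]:\ \forall l\ \ j_{l+1}(y)\notin\textstyle\bigcup Z_l\}$$
is a nonempty perfect set $[u]$ with $u\in V$ and $u\le\hat q(\alpha)$. The inclusions $[u]\subseteq\bigcup\{[T_{j'}]:j'\in J_{l+1}\setminus\bigcup Z_l\}$ are statements about finite levels of the trees, so they persist to extensions.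

**Step 3: the contradiction.** The condition $w\cup\{(\alpha_\xi,u)\}$ forces for every $l$ that $j_{l+1}(s_{\alpha_\xi})\notin\mathrm{Bad}_l$. By (5), $f(t,s_{\alpha_\xi})$ is in the cell belonging to $\sigma_l$ and $j_{l+1}(s_{\alpha_\xi})$, and this cell is disjoint from $\dot I_l$. So by (6) the condition forces $\dot x_\xi\in\dot X\setminus\bigcup_l\dot I_l$. But it is below $r$, a contradiction. $\square$

## 13. Large sets have translates that catch every real

For the strongly meager half we show that $\dot X+N=\mathbb R$, i.e. that each $z$ has some $\xi$ with $z-x_\xi\in N$. Here removing successors is of no use. At level $l$ we must *choose* a successor $i$ with $c_l-b_{\sigma_l,j}(i)\in W_{\sigma_l,j}$, where $c_l=\lfloor L_lz\rfloor$. The right choice depends on $(\sigma_l,c_l)$, which is in $V[G_Q]$. The Sacks property leaves several candidates for this pair, and Lemma 10 provides an $i$ for each single candidate, not one that works for all of them. What helps is that $N$ is a limsup: it is enough to be right at infinitely many levels. So we collect levels into blocks, guess the whole block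 at once, and give each candidate for the block a level of its own.

**Proposition 13.** $\hat q\restriction R\Vdash\dot X+N=\mathbb R$, hence $\hat q\restriction R\Vdash\dot X\notin\mathcal{SM}$.

*Proof.* Suppose $r\le\hat q\restriction R$ forces $\dot z\in\mathbb R\setminus(\dot X+N)$. Strengthening $r$, assume $r\Vdash|\dot z|\le m$ for some integer $m\ge1$. Apply Section 11 with $\dot a(l)=\dot c_l=\lfloor L_l\dot z\rfloor$; so $|c_l|\le mL_l$.

**Step 1: guessing blocks.** Partition $\omega$ into consecutive intervals $P_n=\{l_{n,0}<\dots<l_{n,n+1}\}$ of size $n+2$; so $l\ge n$ for $l\in P_n$. In $V[G_Q]$ let $g(n)=\langle(\sigma_l,c_l):l\in P_n\rangle$. By Lemma 6 for $\mathbb P_Q$, with trimming, there are $w\le w_0$ in $\mathbb P_Q$ and, in $V$, a sequence of sets $Z_n=\{g_{n,0},\dots,g_{n,n}\}$ (listed with repetitions if necessary) with $w\Vdash g(n)\in Z_n$, where each $g_{n,k}(l)$, $l\in P_n$, is a pair $(\sigma,c)$ with $\sigma\in(2^l)^{F_l}$, $c\in\mathbb Z$ and $|c|\le mL_l$.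

**Step 2: a tree in $V$ following the $k$-th guess at the $k$-th level of the block.** In $V$ let $[u]$ be the set of $y\in[\hat q(\alpha)]$ such that for all $n\ge m$ and $k\le n$, with $l=l_{n,k}$, $(\sigma,c)=g_{n,k}(l)$ and $j=j_l(y)$, we have $j_{l+1}(y)=j^\frown i$, where $i<K_l$ is least such that
$$c-b_{\sigma,j}(i)\in W_{\sigma,j}.$$
Such an $i$ exists by the choice of $W_{\sigma,j}$ (Lemma 10 with $l+1$ in place of $m$), because $l\ge n\ge m$ gives $|c|\le mL_l\le(l+1)L_l$. There is no restriction at the levels $l_{n,n+1}$, nor at levels in $P_n$ with $n<m$, and $K_l\ge2$. So every path can be continued, and it branches at infinitely many levels. Hence $[u]$ is nonempty and perfect, i.e. $u\le\hat q(\alpha)$ is a condition. As in Proposition 12, the requirement at each level $l$ concerns a finite level of the trees, so it persists to branches of $u$ in extensions.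

**Step 3: the contradiction.** The condition $w\cup\{(\alpha_\xi,u)\}$ forces the following. Let $n\ge m$. Some $k\le n$ satisfies $g(n)=g_{n,k}$; let $l=l_{n,k}$. Then $(\sigma_l,c_l)=g_{n,k}(l)$, so at level $l$ the tree $u$ used the true pair. We have $\lfloor L_l\dot z\rfloor=c_l$, and by (5) and (6) $\lfloor L_l\dot x_\xi\rfloor=b_{\sigma_l,j}(i)$ with $j=j_l(s_{\alpha_\xi})$ and $i$ as chosen in Step 2. So $c_l-b_{\sigma_l,j}(i)\in W_{\sigma_l,j}$, and by (4)
$$\dot z-\dot x_\xi\in U_{\sigma_l,j}\subseteq U_l .$$
This happens for one $l\in P_n$ for every $n\ge m$, hence for infinitely many $l$. So $\dot z-\dot x_\xi\in N$ and $\dot z\in\dot X+N$. But the condition is below $r$, a contradiction. $\square$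

Since $\hat q\restriction R\le p_0$, Propositions 12 and 13 give (B2). With Proposition 8 and the reduction in Section 3, Theorem B is proved, and with it Theorem A. So BC implies $\mathcal M\ne\mathcal M^{**}$ and dBC implies $\mathcal N\neq\mathcal N^{**}$, but, if ZFC is consistent, neither implication can be reversed in ZFC.
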